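# Locally nilpotent matrix groups over locally finite-dimensional division algebras

## 1. A locally nilpotent matrix group that is not hypercentral

**Theorem 1.** Let $p$ be a prime and $n\ge 2$. There is a field $F$ of characteristic $p$ and a noncommutative, locally finite-dimensional division algebra $D$ with centre $F$ such that $GL_n(D)$ has a metabelian locally nilpotent subgroup that is not hypercentral.

We now unpack the words. Let $D$ be a division ring with centre $F$, and view it as an $F$-algebra. Throughout, "f.d." means finite-dimensional over $F$ and "f.g." means finitely generated.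

**Definition.** $D$ is *locally finite-dimensional* (locally f.d.) if every finite subset of $D$ generates a f.d. $F$-subalgebra.

Every $D$ with $[D:F]<\infty$ is an example; Section 3 builds one with $[D:F]=\infty$. A f.d. subalgebra $A$ of a division algebra is itself a division algebra: for $0\ne a\in A$ the map $x\mapsto ax$ is an injective linear map $A\to A$, hence onto. If $D$ is locally f.d., so is $M_m(D)$, because the entries of finitely many matrices lie in a f.d. algebra $A$ and $M_m(A)$ is f.d. In particular every element of $M_m(D)$ is algebraic over $F$.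

**Definition.** A group is *locally nilpotent* if all its f.g. subgroups are nilpotent. The *transfinite upper central series* of $G$ is $Z_0(G)=1$, $Z_{\alpha+1}(G)/Z_\alpha(G)=Z(G/Z_\alpha(G))$, and $Z_\lambda(G)=\bigcup_{\alpha<\lambda}Z_\alpha(G)$ for limit ordinals $\lambda$. The group is *hypercentral* if $Z_\alpha(G)=G$ for some ordinal $\alpha$. In general the series becomes stationary at the *hypercentre* $Z_\infty(G)$, and $G/Z_\infty(G)$ has trivial centre.

*Example (hypercentral, not nilpotent).* In Hamilton's quaternions let $C\subset\mathbb C^*$ be the group of all roots of unity of $2$-power order, and $G=\langle C,j\rangle$, so $jzj^{-1}=z^{-1}$ for $z\in C$. Finitely many elements lie in a finite $2$-group, so $G$ is locally nilpotent. Let $\mu_{2^k}\le C$ be the subgroup of order $2^k$. If $Z_k(G)=\mu_{2^k}$, then $z\in C$ is central modulo $Z_k(G)$ exactly when $zjz^{-1}j^{-1}=z^2\in\mu_{2^k}$. An element $zj$ is never central modulo $\mu_{2^k}$, since $z'(zj)z'^{-1}(zj)^{-1}=z'^2$ runs over all of $C$. By induction $Z_k(G)=\mu_{2^k}$ for all finite $k$, so $Z_\omega(G)=C\neq G$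 and $Z_{\omega+1}(G)=G$.

*Example (locally nilpotent, not hypercentral).* Let $\Pi$ be an infinite elementary abelian $p$-group and $G=\mathbb F_p\Pi\rtimes\Pi$, with $\Pi$ acting on its group algebra by multiplication. A f.g. subgroup lies in $\mathbb F_p\Pi\rtimes\Pi_0$ with $\Pi_0$ finite. This group is nilpotent because the augmentation ideal of $\mathbb F_p\Pi_0$ is nilpotent. An element of $\mathbb F_p\Pi$ fixed by $\Pi$ has all its coefficients equal, and finite support, so it is $0$. Thus the normal subgroup $\mathbb F_p\Pi$ meets $Z(G)$ trivially. By Lemma 5 below, $G$ is not hypercentral.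

The problem that Theorem 1 answers was raised by Zalesskii and is recorded as still open in the paper "Locally nilpotent subgroups of GLn(D)": *for a noncommutative locally f.d. division algebra $D$ with centre $F$ and $n\ge1$, is every locally nilpotent subgroup of $GL_n(D)$ hypercentral?* A theorem of Garascuk says yes if $[D:F]<\infty$. Theorem 1 says that in general the answer is no, in every characteristic $p>0$ and for every $n\ge2$. The next theorem shows where the answer is yes.

**Definition.** For a finite field extension $K/F$ let $\iota(K)=[K:K_s]$ be its *inseparable degree*, where $K_s$ is the separable closure of $F$ in $K$. An algebraic extension $E/F$ has *infinite inseparable degree* if $\iota$ is unbounded on its finite subextensions.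

Recall that $\iota$ is $1$ in characteristic $0$ and a power of $p$ in characteristic $p$. It is multiplicative in towers, hence monotone. For instance, over $F=\mathbb F_p(t)$ we have $\iota(F(t^{1/p}))=p$. The extension $\mathbb F_p(t_1^{1/p},t_2^{1/p},\dots)$ of $\mathbb F_p(t_1,t_2,\dots)$ has infinite inseparable degree. Subfields of $M_m(D)$ are understood to contain $F\cdot 1$.

**Theorem 2.** Let $D$ be a locally f.d. division algebra with centre $F$ and let $n\ge 1$. If for no $1\le m\le n-1$ does $M_m(D)$ contain a subfield of infinite inseparable degree over $F$, then every locally nilpotent subgroup of $GL_n(D)$ is hypercentral.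

**Theorem 3.** Let $D$ be a locally f.d. division algebra with centre $F$, $\operatorname{char}F=p>0$. Suppose there are subfields $F\subseteq P\subset E\subset D$ with $E/P$ purely inseparable and $C_D(P(S))\neq C_D(E)$ for every finite $S\subseteq E$. Then for every $n\ge2$, $GL_n(D)$ has a metabelian locally nilpotent subgroup that is not hypercentral. The hypothesis holds if $[P:F]<\infty$ and $E/P$ is purely inseparable of infinite degree; in particular it holds if $D$ contains a purely inseparable extension of $F$ of infinite degree.

**Corollary 4.** Every locally nilpotent subgroup of $GL_n(D)$ is hypercentral in each of the following cases: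

1. $n=1$ (any $D$);
2. $\operatorname{char}F=0$, or $F$ perfect (any $n$);
3. $\operatorname{char}F=p$ and the $p$-parts of $[A:F]$, for $A$ ranging over the f.d. subalgebras of $D$, are bounded (any $n$). In particular this holds if $[D:F]<\infty$, which is Garascuk's theorem.

*Proof of Corollary 4 from Theorem 2.* In case 1 there is no $m$ with $1\le m\le 0$. In case 2 every $\iota$ is $1$. In case 3, let $K\subseteq M_m(D)$ be a subfield of finite degree over $F$. The entries of an $F$-basis of $K$ generate a f.d. algebra $A\subseteq D$, so $K\subseteq M_m(A)$ and $A^m$ is a $K$-vector space. Hence $[K:F]$ divides $m[A:F]$, and the $p$-power $\iota(K)$ divides the $p$-part of $m[A:F]$. This is bounded for each $m$. $\square$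

Together, Theorem 1 and Corollary 4 say: for fixed $n$ and fixed characteristic, the answer is yes for all such $D$ if and only if $n=1$ or the characteristic is $0$. Theorems 2 and 3 are not a classification. Nothing is claimed when a subfield of infinite inseparable degree exists in some $M_m(D)$ with $m\le n-1$ but no pair $P\subset E$ as in Theorem 3 exists in $D$.

**Standard facts.** We write $[g,h]=ghg^{-1}h^{-1}$. Hypercentrality passes to subgroups ($H\cap Z_\alpha(G)\le Z_\alpha(H)$), to quotients (the image of $Z_\alpha(G)$ lies in $Z_\alpha(G/N)$), and to finite direct products ($Z_\alpha(G_1\times G_2)=Z_\alpha(G_1)\times Z_\alpha(G_2)$). If $U\lhd G$ satisfies $[U,G,\dots,G]=1$ with $l$ copies of $G$, then $U\le Z_l(G)$.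

**Lemma 5.** If $G$ is hypercentral and $1\neq M\lhd G$, then $M\cap Z(G)\ne1$.

*Proof.* Let $\alpha$ be least with $M\cap Z_\alpha(G)\ne1$. It is not $0$, and not a limit because $Z_\lambda(G)$ is a union. So $\alpha=\beta+1$, and $[M\cap Z_{\beta+1}(G),G]\le M\cap Z_\beta(G)=1$. Thus $1\ne M\cap Z_{\beta+1}(G)\le Z(G)$. $\square$

## 2. Triangular $2\times2$ groups

The simplest groups to test are triangular. For $w\in D$ put $\nu(w)=\begin{pmatrix}1&w\\0&1\end{pmatrix}$. If $d=\operatorname{diag}(x,y)$, then
$$d\,\nu(w)\,d^{-1}=\nu(\tau_d w),\qquad \tau_dw=xwy^{-1},\qquad [d,\nu(w)]=\nu((\tau_d-1)w). \tag{1}$$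
Let $N\le (D,+)$ be a subgroup and $X$ an abelian group of diagonal matrices normalizing $\nu(N)$. Put $G=\nu(N)X$.

**Characteristic $0$.** Suppose $G$ is locally nilpotent. For $d\in X$ and $w\in N$ the group $\langle d,\nu(w)\rangle$ is nilpotent, so by (1) $(\tau_d-1)^cw=0$ for some $c\ge 1$. Now $x,y$ are algebraic over $F$, so $F[x]$ and $F[y]$ are finite extension fields, separable because the characteristic is $0$. The algebra $F[x]\otimes_FF[y]$ acts on $D$ by $(a\otimes b)w=awb$ and is a finite product of fields. Put $\rho=x\otimes y^{-1}-1$, which acts as $\tau_d-1$. In a product of fields, $\rho\in\rho^c(F[x]\otimes F[y])$, so $\rho^cw=0$ forces $\rho w=0$. Hence $X$ centralizes $\nu(N)$, and $G$ is abelian. No counterexample has this shape.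

**Characteristic $p$.** The argument breaks where it used that $F[x]\otimes_FF[y]$ has no nilpotent elements. If $x\notin F$ but $x^p=y^p\in F$, then $x\otimes y^{-1}-1\ne0$ although $(x\otimes y^{-1}-1)^p=x^p\otimes y^{-p}-1=0$. So inseparable elements can act on $\nu(N)$ by nontrivial unipotent operators. The following lemma says what we need from them.

**Lemma 6.** Let $D$ be a division ring of characteristic $p$. Let $x_1,x_2,\dots\in D^*$ commute pairwise and let $y_1,y_2,\dots\in D^*$ commute pairwise. Put $\tau_iw=x_iwy_i^{-1}$. Let $N\neq 0$ be an additive subgroup of $D$ with $\tau_iN=N$ for all $i$, and suppose that for each $i$ there is $k_i$ such that $\tau_i^{p^{k_i}}$ is the identity on $N$. Put $d_i=\operatorname{diag}(x_i,y_i)$, $X=\langle d_1,d_2,\dots\rangle$ and $G=\nu(N)X\le GL_2(D)$.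

(a) $G$ is metabelian and locally nilpotent.

(b) If no $0\neq w\in N$ satisfies $x_iw=wy_i$ for all $i$, then $G$ is not hypercentral.

*Proof.* (a) $X$ is abelian and normalizes the abelian group $\nu(N)\cong N$, so $G$ is metabelian. A f.g. subgroup of $G$ lies in $G_m=\nu(N)X_m$ with $X_m=\langle d_1,\dots,d_m\rangle$ for some $m$. The group $X_m$ acts on the $\mathbb F_p$-space $N$ through a finite abelian $p$-group $\Pi$, generated by the commuting operators $\tau_1,\dots,\tau_m$. The augmentation ideal $\Delta$ of $\mathbb F_p\Pi$ is generated as an ideal by the $\tau_i-1$, because $\sigma\tau-1=\sigma(\tau-1)+(\sigma-1)$ and $\tau^{-1}-1=-\tau^{-1}(\tau-1)$. On $N$ we have $(\tau_i-1)^{p^{k_i}}=\tau_i^{p^{k_i}}-1=0$, so every product of $c=1+\sum_{i\le m}(p^{k_i}-1)$ of these generators is $0$ on $N$. Thus $\Delta^cN=0$. As $\nu(N)$ and $G_m/\nu(N)$ are abelian, $[G_m,G_m]\le\nu(N)$. Commutators of $\nu(N)$ with $G_m$ are commutators with $X_m$, because $\nu(N)$ is abelian. By (1), the $c$-fold commutator $[\nu(N),X_m,\dots,X_m]$ is trivial, so $G_m$ is nilpotent.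

(b) If $\nu(w)\in Z(G)$, then $\tau_iw=w$, that is, $x_iw=wy_i$, for all $i$. So $w=0$. Hence $\nu(N)$ is a nontrivial normal subgroup meeting $Z(G)$ trivially, and Lemma 5 applies. $\square$

There is a tension in (b). For each $m$, a finite $p$-group acting on a nonzero $\mathbb F_p$-space has a nonzero fixed vector (apply the last nonzero power $\Delta^j$ to $N$). So there is $0\ne w_m\in N$ with $x_iw_m=w_my_i$ for $i\le m$, that is, $y_i=w_m^{-1}x_iw_m$. **The sequences $(x_i)$ and $(y_i)$ must be conjugate on every finite stretch, but not conjugate all at once by an element of $N$.** This needs infinitely much room in $D$, together with elements having central $p$-th powers. We build such a $D$ next.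

## 3. Infinitely many commuting cyclic algebras of degree $p$

**Step 1: a domain.** The aim is a ring without zero divisors that contains infinitely many pairs $u_i,v_i$, different pairs commuting. Let $k$ be any field of characteristic $p$. Put $R_0=k$ and $R_m=R_{m-1}[v_m][u_m;\sigma_m]$, where $v_m$ is a central indeterminate and $\sigma_m$ is the automorphism of $R_{m-1}[v_m]$ fixing $R_{m-1}$ with $\sigma_m(v_m)=v_m+1$. Recall that an Ore extension $S[u;\sigma]$ consists of the polynomials $\sum s_ju^j$ with $us=\sigma(s)u$. So
$$u_mv_m=(v_m+1)u_m,\qquad u_m,v_m\ \text{commute with}\ R_{m-1}. \tag{2}$$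
If $S$ is a domain and $\sigma$ an automorphism, then $S[u;\sigma]$ is a domain: the product of leading terms is $(su^i)(tu^j)=s\sigma^i(t)u^{i+j}$ with $s\sigma^i(t)\ne0$. So each $R_m$ is a domain, and it has $k$-basis the monomials $v^\alpha u^\beta$, $\alpha,\beta\in\mathbb N^m$.

**Step 2: central elements.** The aim is to see $R_m$ as a free module of finite rank over a central polynomial ring. Put $a_i=v_i^p-v_i$ and $b_i=u_i^p$. They are central: $u_ia_iu_i^{-1}$ is computed by $v_i\mapsto v_i+1$, and $(v_i+1)^p-(v_i+1)=v_i^p-v_i$; also $u_i^pv_i=(v_i+p)u_i^p=v_iu_i^p$. Since $a_i$ is monic of degree $p$ in $v_i$, the ring $k[v_i]$ is free over $k[a_i]$ on $1,v_i,\dots,v_i^{p-1}$. Likewise $k[u_i]$ is free over $k[b_i]$ on $1,\dots,u_i^{p-1}$. Hence $C_m=k[a_1,b_1,\dots,a_m,b_m]$ is a polynomial ring, and $R_m$ is free over $C_m$ on the monomials $v^\alpha u^\beta$ with all exponents in $[0,p-1]$.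

**Step 3: the division algebra.** The aim is to invert the centre. Let $R=\bigcup R_m$, $C=\bigcup C_m$, $F=\operatorname{Frac}C$ and $D=R\otimes_CF$. A linear relation over $C$ between reduced monomials already lives in some $R_M$ over $C_M$. So $R$ is free over $C$ on all monomials $v^\alpha u^\beta$ with exponents in $[0,p-1]$, and $D$ has these as $F$-basis. Elements of $D$ are fractions $r/c$ with $r\in R$ and $0\neq c\in C$ central, so $D$ is a domain. Let $D^{(m)}$ be the $F$-subalgebra generated by $u_i,v_i$ $(i\le m)$. By $v_i^p=v_i+a_i$ and $u_i^p=b_i$ it is the $F$-span of the reduced monomials in these letters, so $\dim_FD^{(m)}=p^{2m}$. A f.d. domain is a division algebra, by the injectivity argument in Section 1. So $D=\bigcup_mD^{(m)}$ is a division algebra, and every finite subset lies in some $D^{(m)}$. It is noncommutative, since $u_1v_1-v_1u_1=u_1\neq0$.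

For $p=2$ the algebra $D^{(1)}$ is the $4$-dimensional algebra with basis $1,v,u,vu$ and relations $v^2=v+a$, $u^2=b$, $uv=(v+1)u$.

**Step 4: the centre of $D$ is $F$.** This is part of the claim of Theorem 1. Let $z$ be central, $z\in D^{(m)}$, and write $z=\sum_\beta f_\beta(v)u^\beta$ with exponents $\beta_i\in[0,p-1]$ and $f_\beta$ a polynomial over $F$ of degree $<p$ in each $v_i$. Since $u^\beta v_i=(v_i+\beta_i)u^\beta$,
$$0=zv_i-v_iz=\sum_\beta\beta_if_\beta(v)u^\beta .$$
So $\beta_if_\beta=0$ for all $i$ and $\beta$. If $\beta\ne0$, some $\beta_i$ is invertible mod $p$, so $f_\beta=0$. Hence $z=f(v)$. Suppose $f$ has degree $d\ge1$ in some $v_i$, with leading coefficient $c\ne0$, a polynomial in the other $v_j$. Then $u_ifu_i^{-1}-f=f(\dots,v_i+1,\dots)-f$ has $v_i^{d-1}$-coefficient $dc$, which is nonzero because $d<p$. All exponents are still below $p$, so this difference is nonzero, contradicting $u_iz=zu_i$. Hence $z\in F$.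

## 4. Three choices of diagonal matrices, and the proof of Theorem 1

We use $D$ from Section 3 and look for $d_i=\operatorname{diag}(x_i,y_i)$ acting on $\nu(D)$.

**First choice: $d_i=\operatorname{diag}(u_i,1)$.** By (1), the $c$-fold commutator of $d_1$ with $\nu(1)$ is $\nu((u_1-1)^c)$, which is never $1$ because $D$ is a domain and $u_1\ne1$. So $\langle d_1,\nu(1)\rangle$ is not nilpotent. We need $x_i^{p^k}w=wy_i^{p^k}$ on the relevant $w$.

**Second choice: $d_i=\operatorname{diag}(u_i,u_i)$.** Now $\tau_i^p=1$ because $u_i^p\in F$, and Lemma 6(a) gives a locally nilpotent group $G=\nu(D)X$. But it is hypercentral. Each $D^{(m)}$ is stable under all $\tau_i$, and $\tau_i$ is trivial on it for $i>m$. As in the proof of Lemma 6, any product of $m(p-1)+1$ operators $\tau_i-1$ kills $D^{(m)}$, so $\nu(D^{(m)})\le Z_{m(p-1)+1}(G)$. Hence $\nu(D)\le Z_\omega(G)$, and $G=Z_{\omega+1}(G)$ as $G/\nu(D)$ is abelian. What fails is the hypothesis of Lemma 6(b): $w=1$ is fixed by every $\tau_i$.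

**The choice that works** moves the fixed vectors further out at every stage: conjugate $u_i$ by $v_i$ in the second slot.

*Proof of Theorem 1.* Put
$$x_i=u_i,\qquad y_i=v_iu_iv_i^{-1}=v_i(v_i+1)^{-1}u_i, \tag{3}$$
where the second formula uses $u_iv_i^{-1}=(v_i+1)^{-1}u_i$. We check the hypotheses of Lemma 6 with $N=D$.

- The $x_i$ commute pairwise, and so do the $y_i$, since $u_i,v_i$ commute with $u_j,v_j$ for $j\ne i$.
- $x_i^p=b_i$ and $y_i^p=v_ib_iv_i^{-1}=b_i$, with $b_i\in F^*$. So $\tau_i^pw=b_iwb_i^{-1}=w$ and $k_i=1$ works.
- $\tau_iD=D$.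

By Lemma 6(a), $G=\nu(D)X$ is metabelian and locally nilpotent. Suppose $x_iw=wy_i$ for all $i$. Choose $m$ with $w\in D^{(m)}$. Then $x_{m+1}=u_{m+1}$ commutes with $w$, so $w(x_{m+1}-y_{m+1})=0$. By (3), $x_{m+1}\ne y_{m+1}$, because $v_{m+1}\neq v_{m+1}+1$. So $w=0$. By Lemma 6(b), $G$ is not hypercentral.

This is the case $n=2$. For $n>2$ use the embedding $GL_2(D)\to GL_n(D)$, $g\mapsto\operatorname{diag}(g,1,\dots,1)$. $\blacksquare$

*The nilpotency class, by hand.* Let $w=w'v_1^{-1}\cdots v_m^{-1}$ and $i\le m$. Since $y_i^{-1}=v_iu_i^{-1}v_i^{-1}$, we get $\tau_iw=(u_iw'u_i^{-1})v_1^{-1}\cdots v_m^{-1}$. So in terms of $w'$ the operator $\tau_i$ is conjugation by $u_i$, which on polynomials in $v$ is the shift $v_i\mapsto v_i+1$. With $w'=1$ we see that $(v_1\cdots v_m)^{-1}$ is fixed by $\tau_1,\dots,\tau_m$: there is a common fixed vector at every finite stage. With $w'=\prod_{i\le m}v_i^{p-1}$, applying $\prod_{i\le m}(\tau_i-1)^{p-1}$ turns $w'$ into $((p-1)!)^m\ne0$. So some $m(p-1)$-fold commutator of $\nu(D)$ with $X_m$ is nontrivial, while all $(m(p-1)+1)$-fold ones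 vanish. Since $\nu(D)$ and $X_m$ are abelian, $\gamma_{j+1}(\nu(D)X_m)$ is the $j$-fold commutator $[\nu(D),X_m,\dots,X_m]$. Hence $\nu(D)X_m$ has class exactly $m(p-1)+1$, which grows without bound.

Note also that $F(u_1,u_2,\dots)\subset D$ is purely inseparable over $F$, and $[F(u_1,\dots,u_m):F]=p^m$ because the monomials $u^\beta$ are independent. So the hypothesis of Theorem 2 fails for this $D$ when $n\ge2$, as it must.

## 5. Irreducible locally nilpotent groups are hypercentral

We turn to Theorem 2. Let $p=\operatorname{char}F\ge0$; "prime to $p$" is an empty condition if $p=0$. Given $G\le GL(V)$ with $V=D^n$, take a composition series of $V$ by $G$-invariant subspaces. Two things have to be controlled: the action on the irreducible factors (this section) and the subgroup acting trivially on all factors (Section 6). Inseparability enters only in the second.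

Let $V$ be an $m$-dimensional right $D$-space, so $\operatorname{End}_D(V)\cong M_m(D)$ is a locally f.d. $F$-algebra. For a group $H$ of units, $F[H]$ denotes its $F$-span.

The first lemma keeps nil ideals from acting transitively.

**Lemma 7.** If $V\ne0$ and $J\subseteq\operatorname{End}_D(V)$ is a (non-unital) subalgebra consisting of nilpotent elements, then $JV:=\sum_{j\in J}jV\ne V$.

*Proof.* If $JV=V$, a finite $D$-basis of $V$ lies in $\sum_{s\in S}sV$ for a finite $S\subseteq J$, so $V=\sum_{s\in S}sV$. Substituting repeatedly, $V=\sum_{s_1,\dots,s_N\in S}s_1\cdots s_NV$ for every $N$. But $S$ generates a f.d. nil algebra, and a f.d. nil algebra is nilpotent. So $V=0$, a contradiction. $\square$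

The next lemma says that the enveloping algebra of an irreducible group is as good as in the f.d. case, and that its f.g. subgroups already see this.

**Lemma 8.** Let $G\le GL(V)$ act irreducibly, that is, $V\ne0$ and there is no proper nonzero $G$-invariant $D$-subspace. Then $R=F[G]$ is simple Artinian. Moreover there is a f.g. $H_0\le G$ such that $F[H]$ is a f.d. simple algebra for every f.g. $H$ with $H_0\le H\le G$.

*Proof.* **Step 1: the Jacobson radical $J$ of $R$ is $0$.** This will supply idempotents. Let $a\in J$. As $a$ is algebraic, dividing its minimal polynomial by its lowest coefficient gives $a^k(1-aq(a))=0$ with $k\ge0$ and a polynomial $q$. Since $aq(a)\in J$, the element $1-aq(a)$ is invertible, so $a^k=0$. Thus $J$ is nil and $JV\ne V$ by Lemma 7. As $J$ is an ideal, $JV$ is a $G$-invariant $D$-subspace, so $JV=0$ and $J=0$.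

**Step 2: every nonzero left ideal contains a nonzero idempotent.** A nil left ideal lies in $J$: if $a$ is in it, every $ra$ is nilpotent, so every $1-ra$ is invertible. So a nonzero left ideal contains a non-nilpotent $a$. Write a polynomial annihilating $a$ as $T^kg(T)$ with $k\ge1$ and $g(0)\ne0$, and choose polynomials with $T^kr(T)+g(T)s(T)=1$. Put $e=a^kr(a)$, a polynomial in $a$ without constant term, so $e$ lies in the left ideal. Then $ea^k=a^k(1-g(a)s(a))=a^k\ne0$, so $e\ne0$, and $e^2=ea^kr(a)=a^kr(a)=e$.

**Step 3: every left ideal $I$ is $Re$ for an idempotent $e$.** This makes $R$ semisimple. Choose an idempotent $e\in I$ with $\dim_DeV$ maximal. Suppose $I\ne Re$. Then $\{a-ae:a\in I\}\subseteq I$ is a nonzero left ideal, since otherwise $a=ae$ for all $a\in I$. By Step 2 it contains an idempotent $f\ne0$, and $fe=0$. Put $f'=(1-e)f\in I$. Using $fe=0$,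
$$f'^2=(1-e)f(1-e)f=(1-e)f=f',\qquad ef'=0,\qquad f'e=0,\qquad ff'=f(1-e)f=f\ne0 .$$
So $f'\ne0$, and $e+f'\in I$ is an idempotent with $(e+f')V=eV\oplus f'V$ of larger dimension, a contradiction. Hence $I=Re$ and $R=Re\oplus R(1-e)$. Every left ideal is a direct summand, so $R$ is semisimple Artinian.

**Step 4: $R$ is simple, and f.g. subgroups suffice.** If $\varepsilon\in R$ is a central idempotent, $\varepsilon V$ is a $G$-invariant $D$-subspace, so $\varepsilon\in\{0,1\}$. Hence $R\cong M_t(\Delta)$ with $\Delta$ a division algebra. Each of the finitely many matrix units $e_{ij}$ is a combination of finitely many elements of $G$, so all lie in $F[H_0]$ for some f.g. $H_0$. Let $H\ge H_0$ be f.g. Then $F[H]$ is generated by finitely many elements, so it is f.d. It contains the $e_{ij}$, so $F[H]\cong M_t(\Delta_H)$ with $\Delta_H=e_{11}F[H]e_{11}$. This is a f.d. subalgebra of $e_{11}Re_{11}\cong\Delta$, hence a division algebra. $\square$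

The next lemma is where characteristic $p$ is kept out of the noncommutative part of $H$.

**Lemma 9.** Let $H$ be a f.g. nilpotent group of units spanning a f.d. simple algebra $A=F[H]$. Then $H/Z(H)$ and $H'$ are finite of order prime to $p$.

*Proof.* **Step 1: $Z_2(H)/Z(H)$ is finite of exponent prime to $p$.** Let $K$ be the centre of $A$, a field; then $Z(H)=H\cap K^*$. For $h\in Z_2(H)$ and $g\in H$ we have
$$ghg^{-1}=\chi_h(g)h,\qquad \chi_h(g)=[g,h]\in Z(H)\subseteq K^*.$$
As the values are central, $\chi_h$ is a homomorphism $H\to K^*$, and $\chi_{hh'}=\chi_h\chi_{h'}$. Moreover $\chi_h=1$ iff $h\in Z(H)$, so $\chi_h=\chi_{h'}$ iff $hZ(H)=h'Z(H)$. Each $h\in Z_2(H)$ is a simultaneous eigenvector for the $K$-linear maps $a\mapsto gag^{-1}$ of $A$, with eigencharacter $\chi_h$. Eigenvectors with distinct eigencharacters are $K$-independent, so $|Z_2(H)/Z(H)|\le\dim_KA<\infty$. If $p>0$ and $h\in Z_2(H)$ with $h^p\in Z(H)$, then $\chi_h(g)^p=\chi_{h^p}(g)=1$, so $\chi_h(g)=1$ because $K$ is a field of characteristic $p$. Thus $h\in Z(H)$. So the finite abelian group $Z_2(H)/Z(H)$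 has no element of order $p$; let $s$ be its exponent, prime to $p$.

**Step 2: $\bar H=H/Z(H)$ is finite of order prime to $p$.** We show by induction that each $Z_i(\bar H)/Z_{i-1}(\bar H)$ has exponent dividing $s$. For $i=1$ this is Step 1. If it holds for $i$ and $x\in Z_{i+1}(\bar H)$, then $[x,g]\in Z_i(\bar H)$ is central modulo $Z_{i-1}(\bar H)$, so $[x^s,g]\equiv[x,g]^s\equiv1$ modulo $Z_{i-1}(\bar H)$ for all $g$. Hence $x^s\in Z_i(\bar H)$. So $\bar H$ is a f.g. nilpotent torsion group, hence finite, and only primes dividing $s$ divide its order.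

**Step 3: $H'$.** By Schur's theorem, $H/Z(H)$ finite implies $H'$ finite. The transfer $H\to Z(H)$ is the homomorphism $g\mapsto g^{|\bar H|}$. It kills $H'$, since its target is abelian. So $H'\cap Z(H)$ has exponent dividing $|\bar H|$, and $H'/(H'\cap Z(H))$ embeds in $\bar H$. Hence $|H'|$ is prime to $p$. $\square$

Recall that a *Chernikov group* is a finite extension of a direct product of finitely many Prüfer groups $C_{q^\infty}$ (the primes may vary).

**Proposition 10.** If $G\le GL(V)$ is irreducible and locally nilpotent, then $G$ is hypercentral.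

*Proof.* **Step 1: reduction to Sylow subgroups of $G'$.** Let $H_0$ be as in Lemma 8. Every element of $G'$ lies in $H'$ for some f.g. $H\ge H_0$, so by Lemma 9 $G'$ is the directed union of finite groups $H'$ of order prime to $p$. These are nilpotent, so $G'$ is the direct product of its Sylow $q$-subgroups $Q$, $q\ne p$, each characteristic in $G'$ and so normal in $G$. It suffices to show $Q\le Z_\infty(G)$ for every $q$. For then $G'\le Z_\infty(G)$, so $G/Z_\infty(G)$ is abelian with trivial centre, that is, trivial.

**Step 2: $Q$ is Chernikov.** This provides finite normal subgroups. Let $E$ be a finite elementary abelian $q$-subgroup of $GL(V)$, $q\ne p$. By Maschke's theorem $F[E]$, a commutative quotient of the group algebra of $E$, is a finite product of fields. The identities of the factors are nonzero orthogonal idempotents $e_j$ of $\operatorname{End}_D(V)$ with $V=\bigoplus e_jV$, so there are at most $m=\dim_DV$ of them. The image of $E$ in each field is cyclic, so of order at most $q$. Hence $|E|\le q^m$. So in every abelian subgroup of $Q$ the elements of order dividing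 $q$ form a finite group. An abelian $q$-group with this property is a direct product of finitely many cyclic and Prüfer groups, so it satisfies the minimal condition. By the theorem of Šunkov and of Kegel–Wehrfritz (1970; for locally finite $q$-groups due to Chernikov), a locally finite group whose abelian subgroups satisfy the minimal condition is Chernikov. So $Q$ is Chernikov.

**Step 3: $Q\le Z_\infty(G)$.** Let $Y=Q\cap Z_\infty(G)$ and suppose $Y\ne Q$. As a quotient of $Q$, the group $Q/Y$ is a nontrivial Chernikov $q$-group; let $A$ be its divisible subgroup of finite index. As $A$ has no proper subgroup of finite index, it is the intersection of all subgroups of finite index, so it is characteristic. If $A\ne1$, the elements of order dividing $q$ in $A$ form a nontrivial finite characteristic subgroup of $Q/Y$; if $A=1$, then $Q/Y$ is itself finite. Either way $Q/Y$ contains a nontrivial finite normal subgroup of $\bar G=G/Y$, hence a finite minimal normal subgroup $M$ of $\bar G$.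

Suppose $[M,\bar G]\ne1$. It is normal in $\bar G$ and contained in $M$, so $[M,\bar G]=M$. Since $M$ is finite, finitely many commutators $[\mu,g]$ generate it. Adjoining $M$ to the elements $g$ that occur, we get a f.g. $L\le\bar G$ with $M\le L$ and $[M,L]=M$. But $L$ is nilpotent, so $M=[M,L,\dots,L]=1$ for enough terms, a contradiction. So $M\le Z(\bar G)$. Its preimage $\tilde M\le Q$ satisfies $[\tilde M,G]\le Y\le Z_\infty(G)$. Since $G/Z_\infty(G)$ has trivial centre, $\tilde M\le Z_\infty(G)\cap Q=Y$, contradicting $M\ne1$. $\square$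

## 6. Bounding the unipotent action by inseparable degrees

*Proof of Theorem 2.* Let $G\le GL(V)$, $V=D^n$, be locally nilpotent.

**Step 0: set-up.** The purpose is to turn the problem into one about $G$-modules $\operatorname{Hom}_D(V_b,V_a)$. Let $0=W_0<W_1<\dots<W_r=V$ be a composition series of $G$-invariant $D$-subspaces, $V_i=W_i/W_{i-1}$. Let $g_i$ be the action of $g$ on $V_i$, $G_i$ the image of $G$ in $GL(V_i)$, and $U=\{g\in G:g_i=1\ \forall i\}$. By Proposition 10 each $G_i$ is hypercentral, so $G/U\hookrightarrow\prod G_i$ is hypercentral. If $r=1$ then $U=1$ and we are done; this covers $n=1$. So let $r\ge2$. Then $\dim V_i\le n-1$ for all $i$.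

Put $W_j=0$ for $j<0$, and for $k\ge1$ let
$$U_k=\{g\in G:(g-1)W_i\subseteq W_{i-k}\ \text{for all }i\}.$$
Then $U=U_1\ge U_2\ge\dots\ge U_r=1$, and each $U_k$ is normal in $G$ because the $W_i$ are $G$-invariant. For $u\in U_k$ the map $u-1$ induces $V_i\to V_{i-k}$ for each $i>k$. From $uv-1=(u-1)+(v-1)+(u-1)(v-1)$, where the last term maps $W_i$ into $W_{i-2k}\subseteq W_{i-k-1}$, we get a homomorphism
$$U_k\to\bigoplus_{i>k}\operatorname{Hom}_D(V_i,V_{i-k}),\qquad\text{with kernel }U_{k+1}. \tag{4}$$
Since $gug^{-1}-1=g(u-1)g^{-1}$, it is $G$-equivariant for the action $g\cdot\varphi=g_{i-k}\,\varphi\, g_i^{-1}$. Fix $a<b$ with $b-a=k$. Let $N\subseteq\operatorname{Hom}_D(V_b,V_a)$ be the corresponding projection of the image of $U_k$, and $\tilde N=FN$ its $F$-span, which is $G$-stable. Then: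
$$\text{for }\varphi\in\tilde N\text{ and f.g. }H\le G\text{ there is }c\ge1\text{ with }(h_1-1)\cdots(h_c-1)\varphi=0\text{ for all }h_j\in H. \tag{5}$$
Indeed, if $\varphi\in N$ comes from $u\in U_k$, then $[h,u]=(huh^{-1})u^{-1}$ maps to $(h-1)\varphi$. So $[h_1,[h_2,\dots,[h_c,u]\dots]]$ maps to $(h_1-1)\cdots(h_c-1)\varphi$, and this commutator is trivial once $c$ is at least the class of the nilpotent group $\langle u,H\rangle$. For a linear combination of such $\varphi$ take the largest $c$.

The trouble is that $c$ depends on $\varphi$ and $H$. In the group of Theorem 1 it genuinely grows, by the class computation of Section 4. *If one bound for $c$ serves all $\varphi$ and $H$, then $U$ lies in a finite term of the upper central series*, and we are done. So we look for a uniform bound. As in Section 2, it must come from the nilpotent elements of tensor products of fields.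

**Step 1: the fields.** By Lemma 8 applied to each $G_i$, choose a f.g. $H_0\le G$ such that $F[H_i]$ is f.d. simple for every f.g. $H\ge H_0$ and every $i$, where $H_i$ is the image of $H$ in $GL(V_i)$. (Lift generators of the finitely many f.g. groups provided by Lemma 8.) For such $H$, a f.g. nilpotent group, put
$$Z_H=\{h\in H:h_i\in Z(H_i)\ \forall i\}\lhd H,\qquad K_{H,i}=F[(Z_H)_i].$$
By Lemma 9 each $H_i/Z(H_i)$ is finite of order prime to $p$, and $H/Z_H$ embeds in their product. So $|H:Z_H|$ is finite and prime to $p$. $K_{H,i}$ is a subalgebra of the centre of $F[H_i]$, which is a finite extension field of $F$. So $K_{H,i}$ is a finite field extension of $F$.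

**Step 2: the numbers $\iota(K_{H,i})$ are bounded.** Here the hypothesis of the theorem is used. In characteristic $0$ all are $1$, so let $p>0$.

*Monotonicity.* Let $H_0\le H\le\hat H$ be f.g. and $s=|\hat H:Z_{\hat H}|$. For $z\in Z_H$ we have $z^s\in Z_{\hat H}$. Let $M=F[z_i^s:z\in Z_H]\subseteq K_{H,i}\cap K_{\hat H,i}$, a field. As $s$ is prime to $p$ and $z_i\ne0$, each $z_i$ is a root of the separable polynomial $T^s-z_i^s$ over $M$. So $K_{H,i}/M$ is separable, and $\iota(K_{H,i})=\iota(M)\le\iota(K_{\hat H,i})$.

*A large field.* Suppose the numbers $\iota(K_{H,i})$ are unbounded for some $i$. By monotonicity we may enlarge groups, so there is a chain $H^1\le H^2\le\cdots$ of f.g. subgroups containing $H_0$ with $\iota(K_{H^j,i})\to\infty$. The elements of $\bigcup_j(Z_{H^j})_i$ commute pairwise, since for $l\le j$ we have $(Z_{H^l})_i\subseteq(H^j)_i$ and $(Z_{H^j})_i$ is central in $(H^j)_i$. Let $E^*\subseteq\operatorname{End}_D(V_i)$ be the commutative subalgebra they generate. Let $Y\ne0$ be an $E^*$-invariant $D$-subspace of $V_i$ of minimal dimension, and $E$ the image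 of $E^*$ in $\operatorname{End}_D(Y)$. The kernel and image on $Y$ of any element of $E$ are $E^*$-invariant by commutativity. So a nonzero element has kernel $0$ and is bijective on $Y$. Hence $E$ is a commutative domain algebraic over $F$, that is, a field. Each $K_{H^j,i}\subseteq E^*$ maps to $E$ by a unital homomorphism of fields, so it embeds. Thus $E$ is a subfield of $\operatorname{End}_D(Y)\cong M_m(D)$, $m=\dim_DY\le n-1$, of infinite inseparable degree over $F$. This contradicts the hypothesis.

So there is $q=p^e$ ($q=1$ if $p=0$) with $\iota(K_{H,i})\le q$ for all f.g. $H\ge H_0$ and all $i$.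

**Step 3: the uniform bound.** We claim
$$(h^{(1)}-1)\cdots(h^{(q^2)}-1)\varphi=0\qquad\text{for all }h^{(j)}\in G,\ \varphi\in\tilde N. \tag{6}$$
Finitely many elements lie in some f.g. $H\ge H_0$, so fix such an $H$ and take all $h^{(j)}\in H$. Assume $\tilde N\ne0$. Write $K_a,K_b$ for $K_{H,a},K_{H,b}$, and $S_a,S_b$ for their maximal separable subextensions over $F$. The commutative algebra $K_a\otimes_FK_b$ acts on $\operatorname{Hom}_D(V_b,V_a)$ by $(x\otimes y)\varphi=x\varphi y$, and $z\in Z_H$ acts as $z_a\otimes z_b^{-1}$.

*(i) $z^q\varphi=\varphi$ for $z\in Z_H$, $\varphi\in\tilde N$.* This is the argument of Section 2, once $q$-th powers have made everything separable. The degree of $z_a$ over $S_a$ is a power of $p$, say $p^f\le[K_a:S_a]\le q$, and $z_a^{p^f}\in S_a$ as $K_a/S_a$ is purely inseparable. So $z_a^q\in S_a$, and likewise $z_b^q\in S_b$. Let $\rho=z_a^q\otimes z_b^{-q}-1\in S_a\otimes_FS_b$. It acts as $z^q-1$, so by (5) $\rho^c\varphi=0$ for some $c\ge1$. As $S_a/F$ is finite separable, $S_a\otimes_FS_b$ is a finite product of fields. So $\rho\in\rho^c(S_a\otimes_FS_b)$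 and $\rho\varphi=0$.

*(ii) $\prod_{j=1}^{q^2}(z^{(j)}-1)\varphi=0$ for $z^{(j)}\in Z_H$, $\varphi\in\tilde N$.* The purpose is to pass from a bound on exponents to a bound on products, by a dimension count. By (i), $z_a^q\varphi=\varphi z_b^q$, so the ideal $\mathfrak a$ of $K_a\otimes_FK_b$ generated by all $z_a^q\otimes1-1\otimes z_b^q$ $(z\in Z_H)$ annihilates $\tilde N$. Let $B=(K_a\otimes_FK_b)/\mathfrak a$. It is nonzero because $\tilde N\ne0$.

Put $T_a=F[z_a^q:z\in Z_H]\subseteq S_a$. The field $K_a$ is generated over $T_a$ by elements whose $q$-th powers lie in $T_a$, so $K_a/T_a$ is purely inseparable (equal if $q=1$). Hence $S_a/T_a$ is both separable and purely inseparable, and $S_a=T_a$. Similarly $S_b=F[z_b^q:z\in Z_H]$. So in $B$ the images of $S_a\otimes1$ and $1\otimes S_b$ are generated by the same elements. They coincide in a subring $\Sigma$, which is a field isomorphic to $S_a$ because $B\ne0$. If $(e_i)$ is an $S_a$-basis of $K_a$ and $(f_j)$ an $S_b$-basis of $K_b$, the images of the $e_i\otimes f_j$ span $B$ over $\Sigma$. So $\dim_\Sigma B\le[K_a:S_a][K_b:S_b]\le q^2$.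

In $B$ we have $(z_a\otimes z_b^{-1}-1)^q=z_a^q\otimes z_b^{-q}-1=0$. So the elements $z_a\otimes z_b^{-1}-1$ $(z\in Z_H)$ generate a nil, hence nilpotent, ideal $\mathfrak m$ of the f.d. commutative $\Sigma$-algebra $B$. As $1\notin\mathfrak m$, $\dim_\Sigma\mathfrak m<q^2$. The powers of $\mathfrak m$ strictly decrease until they reach $0$, so $\mathfrak m^{q^2}=0$. Hence a product of $q^2$ elements $z_a^{(j)}\otimes(z_b^{(j)})^{-1}-1$ lies in $\mathfrak a$ and kills $\varphi$.

*(iii) From $Z_H$ to $H$.* Here the index $s=|H:Z_H|$, prime to $p$, is inverted. Let $I$ be the augmentation ideal of the group algebra $FH$ and $\Phi=FH\varphi\subseteq\tilde N$. As $I$ is spanned by the elements $h-1$, (5) gives $I^c\varphi=0$ for some $c\ge1$. So $I^c\Phi=I^cFH\varphi=I^c\varphi=0$.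

If $p>0$, choose $p^k\ge c$. For $h\in H$ we have $h^{p^k}-1=(h-1)^{p^k}\in I^c$, so $h^{p^k}$ acts trivially on $\Phi$. Choose a positive integer $t$ with $ts\equiv1\pmod{p^k}$. Then $h$ acts on $\Phi$ as $h^{ts}\in Z_H$. Since $\Phi$ is $H$-stable, each factor $h^{(j)}-1$ in (6) may be replaced by $(h^{(j)})^{ts}-1$, and (6) follows from (ii).

If $p=0$, then $q=1$, and (i) with $z=h^s$ gives $h^s\varphi=\varphi$. Also $(h-1)^c\varphi=0$. As $\gcd(T^s-1,(T-1)^c)=T-1$ in $F[T]$, we get $h\varphi=\varphi$, which is (6).

**Step 4: conclusion.** We assemble the layers. Apply (6) to all pairs $(a,b)$ with $b-a=k$. The bound $q$ does not depend on the pair. By the equivariant embedding of $U_k/U_{k+1}$ from (4), the $q^2$-fold commutator $[U_k,G,\dots,G]$ lies in $U_{k+1}$. Going through $k=1,\dots,r-1$ gives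
$$U\le Z_l(G),\qquad l=(r-1)q^2\le(n-1)p^{2e},$$
with $l\le n-1$ in characteristic $0$. Now $G/Z_l(G)$ is a quotient of the hypercentral group $G/U$, hence hypercentral, and $Z_{l+\alpha}(G)/Z_l(G)=Z_\alpha(G/Z_l(G))$. So $G$ is hypercentral. $\blacksquare$

## 7. Purely inseparable subfields that cannot be centralized in finitely many steps

In Section 4 the elements $x_i=u_i$ lay in the purely inseparable field $F(u_1,u_2,\dots)$, and $v_i$ was at hand to conjugate $u_i$ without disturbing the other $u_j$. Theorem 3 keeps this shape: the $x_i$ lie in $E$, and $y_i=g_jx_ig_j^{-1}$ for conjugators $g_j$ that are corrected step by step. For the $D$ of Section 3, $P=F$ and $E=F(u_1,u_2,\dots)$ satisfy the last sentence of Theorem 3.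

Two textbook facts are needed. The **Cartan–Brauer–Hua theorem**: a division subring of a division ring $C$ that is invariant under conjugation by $C^*$ is either $C$ or contained in the centre of $C$. The **double centralizer theorem**, in the form: *if $L\subseteq D$ is a field with $[L:F]<\infty$, then $C_D(C_D(L))=L$.* Since $[D:F]$ may be infinite, here is the argument. The ring $T=L\otimes_FD^{op}$ is simple, because $D^{op}$ is central simple over $F$, and it is Artinian, because it has finite dimension over $D^{op}$. It acts on $D$ by $(l\otimes d)w=lwd$, and $D$ is a simple $T$-module. The endomorphisms of $D$ commuting with right multiplications are the left multiplications, so $\operatorname{End}_T(D)=C:=C_D(L)$. As $T$ is simple Artinian, $T\cong\operatorname{End}_C(D)$. Let $x\in C_D(C)$. Left multiplication by $x$ lies in $\operatorname{End}_C(D)$, so it is given by an element $\sum l_i\otimes d_i\in T$ with $(l_i)$ an $F$-basis of $L$. It commutes with all right multiplications, so every $d_i$ is central in $D$, that is, $d_i\in F$. Hence $x=x\cdot1=\sum l_id_i\in L$. $\square$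

*Proof of Theorem 3.*

**Step 1: the last sentence of the theorem.** Let $[P:F]<\infty$ and $E/P$ purely inseparable of infinite degree. For finite $S\subseteq E$ the field $P(S)$ is finite over $F$, so $C_D(C_D(P(S)))=P(S)$. If $C_D(P(S))=C_D(E)$, then $E\subseteq C_D(C_D(E))=P(S)$, contradicting $[E:P]=\infty$. The final case is $P=F$.

**Step 2: choosing $x_j$ and the conjugators.** We construct inductively $x_1,x_2,\dots\in E^*$, elements $g_j\in C_D(P)^*$, and f.d. subalgebras $B_0\subseteq B_1\subseteq\cdots$ of $D$ with $x_1,\dots,x_j,g_j\in B_j$. Start with $g_0=1$, $B_0=F$. Note that $[E:F]=\infty$: otherwise $E=P(S)$ for a finite $S$, and $C_D(P(S))=C_D(E)$.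

Given stage $j$, let $C_j=C_D(P(x_1,\dots,x_j))$, a division ring containing $E$. By hypothesis $C_j\ne C_D(E)$, and clearly $C_D(E)\subseteq C_j$. So some element of $C_j$ fails to commute with some $x\in E$. Put $x_{j+1}=x$; it lies in $C_j$ and is not central in $C_j$.

*Claim: there is $c_j\in C_j^*$ with $c_jxc_j^{-1}\notin B_jxB_j$, where $B_jxB_j$ is the f.d. $F$-span of the products $bxb'$ with $b,b'\in B_j$.* Suppose not. Then the $F$-span of all conjugates $cxc^{-1}$, $c\in C_j^*$, is f.d., so the subalgebra it generates is f.d. because $D$ is locally f.d. This subalgebra is therefore a division subring of $C_j$. It is invariant under conjugation by $C_j^*$ and not central, since it contains $x$. By the Cartan–Brauer–Hua theorem it equals $C_j$. So $[C_j:F]<\infty$, contradicting $E\subseteq C_j$.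

Put $g_{j+1}=g_jc_j$, which lies in $C_D(P)^*$ as $c_j\in C_j\subseteq C_D(P)$. Let $B_{j+1}$ be the f.d. algebra generated by $B_j,c_j,x_{j+1}$.

**Step 3: the elements $y_i$.** We want a single sequence $(y_i)$ that is conjugate to $(x_i)$ on every finite stretch. Define $y_i=g_jx_ig_j^{-1}$ for any $j\ge i$. This does not depend on $j$: for $j\ge i$, $c_j$ commutes with $x_i$, so $g_{j+1}x_ig_{j+1}^{-1}=g_jc_jx_ic_j^{-1}g_j^{-1}=g_jx_ig_j^{-1}$. The $y_i$ commute pairwise, since any two are conjugates of two $x$'s by the same $g_j$. Also $y_i=g_ix_ig_i^{-1}\in B_i$, since $B_i$ is a division algebra. As $E/P$ is purely inseparable, choose $k_i$ with $t_i:=x_i^{p^{k_i}}\in P$. Since $g_i\in C_D(P)$, also $y_i^{p^{k_i}}=g_it_ig_i^{-1}=t_i$. Every $t_l\in P$ commutes with all $x_i$ (inside $E$) and with all $g_i$, hence with all $y_i$.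

**Step 4: the group.** In Theorem 1 the powers $x_i^p$ were central in $D$; here the $t_l$ need not be, so we shrink $D$ to a subgroup that commutes with them. Let $B=\bigcup_jB_j$ and
$$N=\{w\in B:t_lw=wt_l\ \text{for all }l\}.$$
Then $1\in N$. Since $x_i^{\pm1},y_i^{\pm1}\in B_i$ and all $t_l$ commute with $x_i,y_i$, the map $\tau_iw=x_iwy_i^{-1}$ and its inverse preserve $N$, so $\tau_iN=N$. For $w\in N$ we have $\tau_i^{p^{k_i}}w=t_iwt_i^{-1}=w$. By Lemma 6(a), $G=\nu(N)X$ with $X=\langle d_1,d_2,\dots\rangle$ and $d_i=\operatorname{diag}(x_i,y_i)$ is metabelian and locally nilpotent.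

**Step 5: $G$ is not hypercentral.** We check the hypothesis of Lemma 6(b). Suppose $0\ne w\in N$ and $x_iw=wy_i$ for all $i$. Choose $j$ with $w\in B_j$. For $i=j+1$,
$$x_{j+1}w=wy_{j+1}=w\,g_jc_jx_{j+1}c_j^{-1}g_j^{-1},$$
hence
$$c_jx_{j+1}c_j^{-1}=(wg_j)^{-1}x_{j+1}(wg_j)\in B_jx_{j+1}B_j,$$
because $B_j$ is a f.d. division algebra containing $w$ and $g_j$. This contradicts the choice of $c_j$ in Step 2. By Lemma 6(b), $G\le GL_2(D)$ is not hypercentral. For $n>2$ embed $GL_2(D)$ in $GL_n(D)$ by $g\mapsto\operatorname{diag}(g,1,\dots,1)$. $\blacksquare$
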